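# Two disjoint graphs on one surface: when crossing each other is cheaper than staying apart

## 1. Surfaces, drawings, planarizations and maps

All graphs are finite.

**Definition (surface, Euler genus).** A *surface* is a compact connected 2-manifold without boundary, orientable or not. Its *Euler genus* is $\gamma(S)=2-\chi(S)$.

Example: the sphere has Euler genus $0$, the projective plane $1$, the torus and the Klein bottle $2$. A sphere with $h$ handles has Euler genus $2h$, and a sphere with $c$ crosscaps has Euler genus $c$.

We use the following textbook facts.

1. Classification: every surface is a sphere with $h\ge 0$ handles or a sphere with $c\ge 1$ crosscaps. So a surface is determined by its Euler genus and its orientability, and orientable surfaces have even Euler genus. Adding a handle raises the Euler genus by $2$, adding a crosscap raises it by $1$ and makes the surface non-orientable, and the Euler genus of a connected sum is the sum of the Euler genera.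
2. Euler characteristic is additive under gluing along boundary circles. Capping a boundary circle by a disc raises $\chi$ by $1$. Since closed surfaces have $\chi\le 2$, a compact connected surface $F$ with $b$ boundary circles satisfies $\chi(F)\le 2-b$.
3. A finite graph $P$ embedded in a surface is, up to a homeomorphism of the surface, piecewise linear. So it has a closed regular neighborhood $N$: a compact surface with $\chi(N)=\chi(P)=|V(P)|-|E(P)|$, connected if $P$ is connected, such that $N\setminus P$ is a disjoint union of half-open annuli, one for each boundary circle of $N$.

**Definition (drawing, crossing number).** A *drawing* of a graph on a surface $S$ places the vertices at distinct points and draws each edge as a simple arc joining its endpoints. No edge passes through a vertex other than its endpoints. Two edges meet in finitely many points, every common interior point is a proper crossing, and no three edges pass through a common interior point. The number of crossings of the drawing is the number of these crossing points. The *crossing number* $\mathrm{cr}_S(G)$ is the minimum number of crossings over all drawings of $G$ on $S$, and a drawing that attains it is *cr-minimal*.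

Example: draw $K_{3,3}$ in the plane as a hexagon with its three long diagonals, two of them inside and one outside. The two inner diagonals cross, and nothing else does. Euler's formula allows a bipartite planar simple graph on $6$ vertices at most $2\cdot 6-4=8$ edges, and $K_{3,3}$ has $9$. So its crossing number on the sphere is $1$. On the torus it is $0$, as we see below.

**Definition (disjoint union, not intersecting).** For disjoint graphs $G,H$, the graph $G\cup H$ is their disjoint union. In a drawing of $G\cup H$, *$G$ and $H$ do not intersect* if no edge of $G$ crosses an edge of $H$. I call such a drawing *separated*, and I call a crossing between an edge of $G$ and an edge of $H$ a *mixed* crossing.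

Example: two triangles in the plane, one inside the other, form a separated drawing. Drawn as a six-pointed star, they have $6$ mixed crossings. That drawing is not cr-minimal, since the crossing number is $0$.

**Definition (planarization).** The *planarization* of a drawing is the embedded graph obtained by replacing each crossing by a 4-valent vertex.

Example: the planarization of the drawing of $K_{3,3}$ above has $6+1=7$ vertices and $9+2=11$ edges. In general each crossing adds one vertex and two edges. The drawn graph is recovered from the planarization if we know which vertices are crossings: at each of them, join opposite edge-ends.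

**Definition (map).** A *map* is a connected finite graph, loops and multiple edges allowed, embedded in a surface so that all faces are open discs. Maps are considered up to homeomorphism. If a map has $v$ vertices, $m$ edges and $f$ faces, its Euler genus is $2-v+m-f$.

Example: $K_4$ drawn without crossings on the sphere is a map with four triangular faces. The same picture inside a small disc of the torus is not a map, because one of its faces contains the handle.

**Definition (rotation system).** A *rotation system* of a connected graph prescribes a cyclic order of the edge-ends at every vertex. The textbook fact is that it defines a map of this graph in an orientable surface. Its faces are found by walking along edges and always leaving a vertex along the next edge-end in the cyclic order.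

Example: let $K_{3,3}$ have vertices $a_i,b_j$ with $i,j$ modulo $3$, with cyclic order $b_0,b_1,b_2$ at every $a_i$ and $a_0,a_1,a_2$ at every $b_j$. Arriving at $b_j$ from $a_i$ we leave to $a_{i+1}$, and arriving at $a_i$ from $b_j$ we leave to $b_{j+1}$. The facial walks are, for $d=0,1,2$,
$$a_0\to b_{d}\to a_1\to b_{d+1}\to a_2\to b_{d+2}\to a_0 .$$
These are three hexagons, with $18=2\cdot 9$ sides in total, so they are all the faces. The Euler genus is $2-6+9-3=2$, and the surface is the torus.

## 2. The conjecture of DeVos, Mohar and Šámal, and two theorems against it

The problem is taken from "DISCRETE MATHEMATICS AND ITS APPLICATIONS", https://github.com/demaseme/programas_tesis. If two graphs have nothing to do with each other, can it ever help, for the total number of crossings, to let them cross each other?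

**Conjecture (DeVos, Mohar, and Šámal).** If $G$ and $H$ are disjoint graphs, then in a cr-minimal drawing of $G\cup H$ on any surface, $G$ and $H$ do not intersect.

This is read as a claim about every cr-minimal drawing on every surface. The source lists as known that it holds on the sphere, the projective plane and the Klein bottle.

The sphere is easy, and it shows what is at stake. Draw $G$ optimally in one disc and $H$ optimally in another, disjoint disc, so that $\mathrm{cr}(G\cup H)\le \mathrm{cr}(G)+\mathrm{cr}(H)$. In any drawing, the self-crossings of $G$ number at least $\mathrm{cr}(G)$ and those of $H$ at least $\mathrm{cr}(H)$. So a drawing with $\mathrm{cr}(G\cup H)$ crossings has no room for a mixed crossing.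

The same argument settles every surface $S$ when one graph, say $H$, is planar. Draw $H$ without crossings in a small disc away from an optimal drawing of $G$. Then $\mathrm{cr}_S(G\cup H)\le\mathrm{cr}_S(G)$, and every drawing already has at least $\mathrm{cr}_S(G)$ self-crossings of $G$.

For two nonplanar graphs on a general $S$, the inequality
$$\#\text{crossings}\ \ge\ \mathrm{cr}_S(G)+\mathrm{cr}_S(H)+\#\text{mixed crossings}$$
still holds, but the upper bound is lost: a separated drawing cannot let both graphs use all the handles of $S$. So the conjecture compares two prices, that of sharing the handles and that of dividing them. The answer is that it is false on every surface of large enough Euler genus. Throughout, $\log$ is the natural logarithm.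

**Theorem 1.** There are constants $c>0,\gamma_0$ such that for every surface $S$ with $\gamma=\gamma(S)\ge\gamma_0$ there exist disjoint connected simple cubic graphs $G,H$ with $\mathrm{cr}_S(G\cup H)\le 3\gamma-6$, while every drawing of $G\cup H$ on $S$ in which $G$ and $H$ do not intersect has more than $c\,\gamma\log\gamma$ crossings, and $c\gamma\log\gamma>3\gamma-6$. Hence in every cr-minimal drawing of $G\cup H$ on $S$, $G$ and $H$ intersect, and the conjecture is false.

**Theorem 2.** For every $\delta\in(0,\frac12)$ there are $c>0,\gamma_0$ such that for every surface $S$ with $\gamma=\gamma(S)\ge\gamma_0$ there are disjoint connected simple cubic graphs $G,H$ with $\mathrm{cr}_S(G\cup H)\le 3\gamma-6$, such that every drawing of $G\cup H$ on $S$ with at most $\delta\gamma$ crossings between $G$ and $H$ has more than $c\gamma\log\gamma>3\gamma-6$ crossings in total. Hence in every cr-minimal drawing the number of $G$–$H$ crossings is more than $\delta\gamma$ and at most $3\gamma-6$.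

Only finitely many surfaces have Euler genus below $\gamma_0$, so the conjecture fails on all but finitely many surfaces, orientable and non-orientable. Even the weaker statement that some cr-minimal drawing is separated fails there, and the ratio between the best separated drawing and $\mathrm{cr}_S(G\cup H)$ is at least a constant times $\log\gamma$. The proof shows that the graphs exist without exhibiting them, and it makes no claim about individual surfaces of small genus such as the torus.

## 3. Separated drawings divide the Euler genus

What does a separated drawing cost? Cut $S$ between the two graphs: the Euler genus has to be shared out.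

**Lemma 1.** Let a drawing of $G\cup H$ on $S$ be given in which $G$ and $H$ do not intersect, with $G$ connected and $H\ne\emptyset$ ($H$ may be disconnected). Then there are surfaces $S_1,S_2$ with $\gamma(S_1)+\gamma(S_2)\le\gamma(S)$ such that $G$ can be drawn on $S_1$, and $H$ on $S_2$, with the same numbers of self-crossings as in the given drawing.

*Proof.* Let $N$ be a closed regular neighborhood of the image of $G$, thin enough to be disjoint from the image of $H$. Since $G$ is connected, $N$ is a compact connected surface, with $b$ boundary circles, say. Let $K_1,\dots,K_r$ be the components of $\overline{S\setminus N}$. We have $r\ge1$ because $H\ne\emptyset$. Each $K_j$ has at least one boundary circle because $S$ is connected, and the $K_j$ have $b$ boundary circles altogether, so $b\ge r$.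

Cap all boundary circles with discs to get closed surfaces $\hat N,\hat K_1,\dots,\hat K_r$. Capping adds $b$ to $\chi(N)$ and adds $b$ in total to $\sum_j\chi(K_j)$. With $\chi(S)=\chi(N)+\sum_j\chi(K_j)$ we get
$$\gamma(\hat N)+\sum_j\gamma(\hat K_j)=(2-\chi(N)-b)+\Big(2r-\sum_j\chi(K_j)-b\Big)=\gamma(S)+2r-2b\le\gamma(S).$$
The graph $G$ is drawn on $S_1=\hat N$. The graph $H$ is drawn on the disjoint union of the $\hat K_j$, hence on their connected sum $S_2$, formed inside the capping discs, which $H$ does not meet. And $\gamma(S_2)=\sum_j\gamma(\hat K_j)$. $\square$

Example: if $G$ is a cycle drawn as a meridian of the torus, then $N$ is an annulus, $b=2$, $r=1$, and both $\hat N$ and $\hat K_1$ are spheres. The formula gives $2+2-4=0$: the handle is lost to both graphs.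

The consequence we use: in a separated drawing, one of the two graphs is drawn on a surface of Euler genus at most $\lfloor\gamma(S)/2\rfloor$. We therefore want $G$ and $H$ that share $S$ cheaply, while neither survives on half the Euler genus.

## 4. The truncated dual of a cubic map

A graph and its dual are the natural pair that shares a surface cheaply: they cross once per edge. We use a cubic version of the dual, so that both graphs are cubic and can be counted by the same method.

For every isomorphism class of connected simple cubic graphs $\Gamma$ on $n$ vertices fix, once and for all, a rotation system. It gives a map of $\Gamma$ in an orientable surface $\Sigma_\Gamma$. If it has $f\ge1$ faces, then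
$$\gamma(\Sigma_\Gamma)=2-n+\tfrac{3n}{2}-f\le\tfrac n2+1.\tag{1}$$

The facial walks have $3n$ sides in total, two per edge. Each has length at least $3$. A facial walk of length $1$ would be a loop. A facial walk of length $2$ would use two parallel edges, or would use one edge twice in succession. In the latter case, either the walk turns back at a vertex, which must then have degree $1$, or it runs along the edge twice in the same direction, and the edge is a loop. So there are at most $3n/3$ faces: $f\le n$.

**Definition (truncated dual).** Inside each face $\varphi$ with $L$ sides, viewed as an open $L$-gon, draw a cycle $C_\varphi$ of length $L$ parallel to the boundary walk, with one vertex $x_s$ near each side $s$. For every edge $\varepsilon$ of $\Gamma$, with sides $s,s'$, add an edge $\varepsilon^*=x_sx_{s'}$ crossing $\varepsilon$ exactly once and nothing else. The resulting graph is $H_\Gamma$.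

Example: for $K_4$ on the sphere, $H_\Gamma$ consists of four triangles, every two of them joined by an edge. It is the graph of the truncated tetrahedron, with $12$ vertices, and it crosses $K_4$ six times. For $K_{3,3}$ on the torus as in Section 1, call the face $a_i\to b_{i+d}\to a_{i+1}$ ($i=0,1,2$) face $d$. It contains the steps $a_i\to b_{i+d}$ and $b_{i+d}\to a_{i+1}$. So the edge $a_ib_j$ has one side in face $j-i$ and the other in face $j-i+1$. Hence $H_\Gamma$ consists of three hexagons, every two of them joined by three edges. It has $18$ vertices and crosses $K_{3,3}$ nine times.

**Lemma 2.** The graph $H_\Gamma$ is connected, simple and cubic with $3n$ vertices, and $\Gamma\cup H_\Gamma$ is drawn on $\Sigma_\Gamma$ with exactly $3n/2$ crossings.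

*Proof.* There is one vertex $x_s$ for each of the $3n$ sides. It has two neighbors along its cycle and one along $\varepsilon^*$.

For simplicity: the cycles $C_\varphi$ have length at least $3$, so they have no loops or parallel edges. The edges $\varepsilon^*$ form a perfect matching, so they are neither loops nor parallel to each other. It remains to exclude an edge $\varepsilon^*=x_sx_{s'}$ parallel to an edge of some $C_\varphi$. Then $s,s'$ would be consecutive sides of $\varphi$, and the facial walk would use $\varepsilon$ twice in succession. As we saw, this forces a vertex of degree $1$ or a loop.

For connectedness: $\Sigma_\Gamma$ minus the vertices of $\Gamma$ is connected. So any two faces are linked by a chain of faces in which consecutive ones share an edge $\varepsilon$, and $\varepsilon^*$ joins the corresponding cycles.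

The only crossings are those of the $3n/2$ edges $\varepsilon$ with their $\varepsilon^*$. $\square$

Later we count the graphs $H_\Gamma$ and must return to $\Gamma$, so we need to know how many $\Gamma$ can give the same $H_\Gamma$.

**Lemma 3.** For a fixed graph $H_0$, at most $2^{6n}$ isomorphism classes $\Gamma$ on $n$ vertices have $H_\Gamma\cong H_0$.

*Proof.* I claim that $\Gamma$ is determined up to isomorphism by $H_\Gamma$, the edge set $Q=\{\varepsilon^*\}$, and the orientations of the cycles of $H_\Gamma-Q$ induced by an orientation of $\Sigma_\Gamma$. Indeed, $H_\Gamma-Q$ is the disjoint union of the cycles $C_\varphi$. Take for each of them an oriented polygon whose sides correspond to the vertices of the cycle in cyclic order, and glue sides $s,s'$ orientation-reversingly whenever $x_sx_{s'}\in Q$. This rebuilds $\Sigma_\Gamma$ from its faces, and the sides of the polygons become the edges of $\Gamma$.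

Transport these data to $H_0$ by an isomorphism. Since $|E(H_0)|=9n/2$, there are at most $2^{9n/2}$ choices for the image of $Q$. There are $f\le n$ cycles, so there are at most $2^n$ choices of orientations. Finally $2^{9n/2}\cdot2^n\le2^{6n}$. $\square$

## 5. Torus grids, $K_{3,3}$, and the limit of deleting edges

Let us test the pair $(\Gamma,H_\Gamma)$ by hand. For $\Gamma=K_{3,3}$ on the torus, the interlaced drawing has $9$ crossings. But $H_\Gamma$ is drawn on the torus without crossings, and $K_{3,3}$ can be put into one of its faces with a single crossing. So separation costs at most $1$ and wins easily.

Larger examples on the torus need not be better. Take the toroidal grid $C_m\square C_m$, $m\ge3$, with $m^2$ square faces. Its dual is again $C_m\square C_m$, and the two cross once per edge, $2m^2$ times. Now draw one copy in the plane: $m$ concentric circles, $m$ radial paths, and along each radial path an extra edge from the innermost to the outermost circle, which crosses the $m-2$ circles in between. This has $m(m-2)$ crossings. Place it inside a face of the other copy, which is embedded in the torus. The separated drawing has $m(m-2)<2m^2$ crossings, and again it wins.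

So we need graphs for which losing half the Euler genus costs more than the number of edges of $\Gamma$. The first tool for such a lower bound is edge deletion: deleting one edge at each crossing leaves an embedded graph, so the number of crossings is at least the number of edges one must delete to embed the graph, and Euler's formula bounds this number from below.

Here is where this stops. Suppose $S$ admits a crossing-free drawing of $H_\Gamma$. Among the separated drawings there are those in which $\Gamma$ lies inside a face of an embedded $H_\Gamma$, in effect on the sphere. For these, the edge-deletion bound is the number of edges to be deleted from $\Gamma$ to make it planar. But every spanning tree of $\Gamma$ is planar, so deleting $3n/2-(n-1)=n/2+1$ edges always suffices. A bound that counts deleted edges can thus never prove more than $n/2+1$ crossings for this class of drawings, while we must exceed $3n/2$. A single edge can carry many crossings, and edge deletion does not see this.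

What replaces it is counting. Suppose that for a typical cubic graph $\Gamma$ on $n$ vertices, half the Euler genus, about $n/4$, were enough with $k$ crossings. Planarize: we get a map of Euler genus at most about $n/4$ with $O(n+k)$ edges. We will show that there are at most $e^{O(n+k)}\,n^{n/4}$ of those. But there are at least $n^{n/2}/C^n$ cubic graphs. So for most $\Gamma$, $k$ must be of order $n\log n$, which is far more than $3n/2$. With the full Euler genus, about $n/2$, the map count would have exponent $n/2$ as well, and there would be no contradiction. So the factor $\frac12$ from Lemma 1 is essential to this count. For $H_\Gamma$, which has $3n$ vertices, the leading factor of the map count is still $n^{n/4}$, because it depends on the Euler genus. By Lemma 3, passing back to $\Gamma$ costs only an exponential factor.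

## 6. Encoding maps by a tree, a matching and two words

**Lemma 4.** The number of maps with $m$ edges, at least two vertices, and Euler genus $\eta$ is at most $81^m\,2^\eta\,(2\eta-1)!!$, with $(-1)!!=1$.

Here $(2\eta-1)!!=1\cdot3\cdots(2\eta-1)$ is the number of perfect matchings of $2\eta$ objects. The point of the bound is that everything costs only $e^{O(m)}$, except one matching on $2\eta$ objects.

*Proof.* Let $M$ be such a map in $\Sigma$, with $v$ vertices and $f$ faces, so $\eta=2-v+m-f$.

**Step 1: split the edges into a tree, a dual tree and $\eta$ more edges.** Choose a spanning tree $T$ of $M$. A neighborhood of $T$ is a disc, and removing a disc does not disconnect a connected surface, so $\Sigma\setminus T$ is connected. Hence any two faces can be joined by an arc that avoids $T$, and so all vertices, and crosses the other edges finitely often. So the dual edges of $E(M)\setminus T$ form a connected spanning subgraph of the dual graph. Choose $T^*\subset E(M)\setminus T$ whose dual edges form a spanning tree of the dual. Put $R=E(M)\setminus(T\cup T^*)$. Then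
$$|R|=m-(v-1)-(f-1)=\eta .$$

**Step 2: $U=T\cup R$ is a map with one face.** The complement of $U$ is the union of the $f$ open faces of $M$ and the $f-1$ open edges of $T^*$, glued in a tree pattern. Add the faces one at a time along the tree. Each gluing joins two different open discs along one open boundary arc, and the result is again an open disc. So the complement of $U$ is one open disc. Since $U$ contains $T$, it is connected and contains all vertices. Thus $U$ is a map in $\Sigma$ with one face and $v-1+\eta$ edges.

**Step 3: a word for the tree.** Let $N(T)$ be a thin closed disc neighborhood of $T$. Orient it, and choose a point $p_0\in\partial N(T)$ at a corner of $M$ at some vertex, off all edges. Traverse $\partial N(T)$ once from $p_0$ along the orientation. Write "(" or ")" when passing along a side of a tree edge for the first or second time, and "r" when crossing an end of an edge of $R$. The word $w_1$ has length $2(v-1)+2\eta$. Its parentheses are the contour code of the plane tree $T$, and the letters r show in which corners, and in which order, the ends of $R$ sit. So $w_1$ determines $(N(T),T)$ with the positions of the $2\eta$ ends of $R$.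

**Step 4: a matching and bits for $R$.** Record the perfect matching of the $2\eta$ letters r given by the edges of $R$: $(2\eta-1)!!$ possibilities. For each edge of $R$ record one bit saying whether its band, attached to the oriented disc $N(T)$, is untwisted or twisted: $2^\eta$ possibilities. This determines the neighborhood $N(U)=N(T)\cup\text{bands}$ with $U$ in it. Since $U$ has one face, $\Sigma$ arises from $N(U)$ by gluing one disc to its single boundary circle, and this can be done in only one way up to homeomorphism. So $(\Sigma,U)$ is determined.

**Step 5: a word for $T^*$.** The edges of $T^*$ give pairwise disjoint arcs in the closed disc $\overline{\Sigma\setminus N(U)}$. The point $p_0$ is off all edges, so it lies on $\partial N(U)$ when the bands are thin. Traverse $\partial N(U)$ once from $p_0$, starting in the direction of $\partial N(T)$. Write "u" for each side of an edge of $U$ passed, and "[" or "]" at the first or second end of an edge of $T^*$. The word $w_2$ has length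
$$2(v-1+\eta)+2(f-1)=2m .$$
Between two consecutive letters u we pass a corner of $U$ at a vertex, and the brackets there list the ends of $T^*$ in that corner in order. Since the arcs are disjoint, the brackets are properly nested, so $w_2$ determines which ends are joined. A system of disjoint arcs in a disc with prescribed pairs of ends is unique up to a homeomorphism fixing the boundary. So $M$ is determined.

**Step 6: count the codes.** There are at most $3^{2m}$ words $w_2$. As $\eta$ is fixed, the number of letters u in $w_2$ determines $v$. Then there are at most $3^{2(v-1+\eta)}\le3^{2m}$ words $w_1$. In total there are at most $9^m\cdot9^m\cdot2^\eta(2\eta-1)!!$ codes, and maps with the same code are homeomorphic. $\square$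

Two examples of codes. For a triangle $abc$ on the sphere, $m=3$ and $\eta=0$. Take $T$ to be the path $abc$, let $T^*=\{ca\}$, and start at $a$ just before the end of $ca$. Then $w_1=(())$ and $w_2=[uu]uu$, of length $6=2m$. Next, take two vertices $x,y$ joined by three edges $t,p,q$, with cyclic order $t,p,q$ at both vertices and no twists. Let $T=\{t\}$ and start at $x$ just before $p$. Then $\partial N(T)$ reads $w_1=rr(rr)$, where the letters r belong to $p,q,p,q$, so the matching pairs the first with the third and the second with the fourth. Two untwisted interlaced bands on a disc give one boundary circle, so there is one face, $\eta=2-2+3-1=2$, and the surface is the torus. Here $T^*=\emptyset$ and $w_2=uuuuuu$.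

## 7. Few crossings on low genus: few graphs

A planarization need not be a map, because its faces may contain handles. The next lemma removes them without changing the picture near the vertices.

**Lemma 5.** Let $P$ be a connected finite graph embedded in a surface $\Sigma$. Capping the boundary circles of a closed regular neighborhood of $P$ by discs gives a map of $P$ on a surface $\Sigma'$ with $\gamma(\Sigma')\le\gamma(\Sigma)$. The neighborhoods of the vertices are unchanged.

*Proof.* The neighborhood is connected, has Euler characteristic $\chi(P)$ and, say, $b$ boundary circles. Each face of $P$ in $\Sigma'$ is a half-open annulus with a disc attached, hence an open disc. So we have a map, and $\gamma(\Sigma')=2-\chi(P)-b$. Each complementary component $F$ of the neighborhood in $\Sigma$ has $b_F\ge1$ boundary circles, so $\chi(F)\le2-b_F\le b_F$. Hence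
$$\gamma(\Sigma)=2-\chi(P)-\sum_F\chi(F)\ \ge\ 2-\chi(P)-b=\gamma(\Sigma').\qquad\square$$

Example: $K_4$ in a small disc of the torus. The neighborhood has four boundary circles, and capping gives $K_4$ on the sphere.

**Lemma 6.** Let $b(N,k,\eta)$ be the number of isomorphism classes of connected simple cubic graphs on $N$ vertices that have a drawing with at most $k$ crossings on some surface of Euler genus at most $\eta$. For $N\ge4$, $\eta\ge1$,
$$b(N,k,\eta)\le (k+1)(\eta+1)\,2^{N+k}\,81^{3N/2+2k}\,2^{\eta}\,(2\eta)^{\eta}.$$

*Proof.* Take such a drawing, with $k'\le k$ crossings. Its planarization $P$ is connected, because the drawn graph is, and it has $N+k'$ vertices and $3N/2+2k'$ edges. By Lemma 5 it becomes a map of some Euler genus $\eta'\le\eta$, with the same cyclic order of edge-ends at each vertex. From the map and the set of its crossing vertices, for which there are at most $2^{N+k'}$ choices, the cubic graph is recovered by joining opposite edge-ends at every crossing vertex.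

By Lemma 4 there are at most $81^{3N/2+2k'}2^{\eta'}(2\eta'-1)!!$ such maps. Here $(2\eta'-1)!!$ is a product of $\eta'$ factors, each at most $2\eta$, so $(2\eta'-1)!!\le(2\eta)^\eta$. Summing over $0\le k'\le k$ and $0\le\eta'\le\eta$ gives the claim. $\square$

Now the other side of the comparison: there are many cubic graphs.

**Lemma 7.** For even $n\ge8$ the number $a_n$ of isomorphism classes of connected simple cubic graphs on $n$ vertices satisfies
$$a_n\ \ge\ \frac{(n/2)!}{4n\,2^{3n/2}}\ \ge\ \frac{1}{4n\,2^{3n/2}}\Big(\frac{n}{2e}\Big)^{n/2}.$$

*Proof.* Take the cycle $1,2,\dots,n$ and add the perfect matching $\{i,\ n/2+\pi(i)\}$, $1\le i\le n/2$, where $\pi$ is a permutation of $\{1,\dots,n/2\}$ with $\pi(n/2)\ne1$ and $\pi(1)\ne n/2$. The only cycle edges between the two halves are $\{n/2,n/2+1\}$ and $\{n,1\}$, so these two conditions exclude exactly the matching edges parallel to cycle edges. The result is a connected simple cubic graph. The number of allowed $\pi$ is at least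
$$(n/2)!-2(n/2-1)!=(n/2)!\,\Big(1-\frac4n\Big)\ge\tfrac12(n/2)!,$$
as $n\ge8$.

How many $\pi$ give a graph isomorphic to a fixed $\Gamma$? An isomorphism carries the cycle $1,\dots,n$ to a Hamiltonian cycle of $\Gamma$ with a starting point and a direction. From these data we know which vertex of $\Gamma$ plays the role of which $i$, and the edges of $\Gamma$ then give $\pi$. A Hamiltonian cycle is a set of edges, so there are at most $2^{3n/2}$ of them, each with $2n$ choices of start and direction. So each class arises from at most $2n\,2^{3n/2}$ permutations, which gives the first inequality. The second is $m!\ge(m/e)^m$. $\square$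

Since $4n\le4^n$, Lemma 7 gives
$$a_n\ge\frac{n^{n/2}}{C^n},\qquad C=4\cdot2^{3/2}\cdot(2e)^{1/2}.\tag{2}$$

## 8. Proof of Theorem 1

Let $S$ be a surface of Euler genus $\gamma$. Put
$$n=2\gamma-4,\qquad \eta=\lfloor\gamma/2\rfloor\le\frac n4+1 ,$$
so $n$ is even, and assume $n\ge8$. Then $\eta\le n/4+1\le n/2$. The choice of $n$ makes $n/2+1=\gamma-1$, which by (1) leaves room for $\Sigma_\Gamma$ inside $S$.

**Step 1: the interlaced drawing costs $3\gamma-6$.** Let $\Gamma$ be any connected simple cubic graph on $n$ vertices, $G=\Gamma$, $H=H_\Gamma$. By (1), $\gamma(\Sigma_\Gamma)\le\gamma-1$. If $S$ is orientable, both Euler genera are even, and $S$ is obtained from $\Sigma_\Gamma$ by adding $(\gamma-\gamma(\Sigma_\Gamma))/2$ handles. If $S$ is non-orientable, it is obtained by adding $\gamma-\gamma(\Sigma_\Gamma)\ge1$ crosscaps. Do this inside a small disc that misses the drawing of Lemma 2. Hence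
$$\mathrm{cr}_S(G\cup H)\le\frac{3n}2=3\gamma-6.\tag{3}$$

**Step 2: simplify the count of Lemma 6.** Let $N\in\{n,3n\}$ and $k\ge0$. We use $k+1\le2^k$, then $(\eta+1)2^\eta\le4^\eta\le2^n$, then $81<2^{6.5}$, and, since $2\eta\le n$,
$$(2\eta)^\eta\le n^{n/4+1}\le2^n\,n^{n/4}.$$
Lemma 6 gives
$$b(N,k,\eta)\le2^k\cdot2^n\cdot2^{3n+k}\cdot2^{6.5(9n/2+2k)}\cdot2^n\,n^{n/4}=2^{34.25n+15k}\,n^{n/4},$$
and therefore
$$b(N,k,\eta)\le A^{n+k}\,n^{n/4},\qquad A:=2^{50}.\tag{4}$$

**Step 3: most $\Gamma$ are not bad.** Let $c_0=1/(16\log A)$ and $k=\lfloor c_0n\log n\rfloor$, so that $A^k\le n^{n/16}$. Call $\Gamma$ *bad* if $\Gamma$ or $H_\Gamma$ has a drawing with at most $k$ crossings on a surface of Euler genus at most $\eta$. The classes with $\Gamma$ so drawable number at most $b(n,k,\eta)$. The graphs $H_\Gamma$ so drawable fall into at most $b(3n,k,\eta)$ classes, each coming from at most $2^{6n}$ classes $\Gamma$ by Lemma 3. So by (4) the number of bad classes is at most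
$$b(n,k,\eta)+2^{6n}\,b(3n,k,\eta)\le(1+2^{6n})\,A^n\,n^{n/4+n/16}=(1+2^{6n})\,A^n\,n^{5n/16}.$$
By (2), $a_n\ge n^{n/2}/C^n$. Since $5/16<1/2$, the factor $n^{3n/16}$ beats every exponential, and the number of bad classes is smaller than $a_n$ for all large $n$. So for all large $\gamma$ some $\Gamma$ is not bad. Fix it, with $G=\Gamma$ and $H=H_\Gamma$.

**Step 4: separated drawings are expensive.** Consider a drawing of $G\cup H$ on $S$ in which $G$ and $H$ do not intersect. By Lemma 1, $G$ is drawn on $S_1$ and $H$ on $S_2$, with the same numbers of self-crossings, and $\gamma(S_1)+\gamma(S_2)\le\gamma$. One of the two surfaces has Euler genus at most $\gamma/2$, hence at most $\eta$. As $\Gamma$ is not bad, the graph on that surface has more than $k$ crossings. So the original drawing has at least $k+1>c_0n\log n$ crossings. Since $n=2\gamma-4\ge\gamma$ for $\gamma\ge4$, this exceeds $c_0\gamma\log\gamma$.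

**Step 5: compare.** For large $\gamma$ we have $c_0\gamma\log\gamma>3\gamma-6\ge\mathrm{cr}_S(G\cup H)$ by (3). So no separated drawing is cr-minimal, and Theorem 1 holds with $c=c_0$. $\blacksquare$

Two remarks. The ratio between the best separated drawing and $\mathrm{cr}_S(G\cup H)$ is more than $c_0\gamma\log\gamma/(3\gamma-6)>\frac{c_0}3\log\gamma$. And the constants are generous: $c_0\log\gamma\ge3$ means $\log\gamma\ge48\log A=2400\log2$, that is, $\gamma\ge2^{2400}$.

## 9. Proof of Theorem 2: deleting the crossed edges of $H$

Now let the drawing have a few mixed crossings, at most $\delta\gamma$. To return to the separated case we delete edges. We delete only edges of $H$, because Lemma 1 needs $G$ connected but allows $H$ to fall apart. The price is that the counting must cover cubic graphs with up to $\delta\gamma\approx\delta n/2$ edges deleted. Reinserting them costs a matching on about $\delta n$ ends, a factor of about $n^{\delta n/2}$. The total exponent $\frac14+\frac\delta2$ stays below $\frac12$ exactly when $\delta<\frac12$.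

Fix $\delta\in(0,\frac12)$, keep $n=2\gamma-4$, $\eta=\lfloor\gamma/2\rfloor$, $A=2^{50}$ and $n\ge8$, and put $t=\lfloor\delta\gamma\rfloor$. Take $\gamma$ large enough that $t\ge1$. Then $2t\le\gamma=n/2+2\le n$ and $t\le\delta(n/2+2)\le\delta n/2+1$, so
$$(2t)^t\le n^{\delta n/2+1}.\tag{5}$$

For $k\ge0$, let $b'$ be the number of isomorphism classes of connected simple cubic graphs $H$ on $3n$ vertices such that, for some set $F$ of $t'\le t$ edges, $H-F$ has a drawing with at most $k$ crossings on a surface of Euler genus at most $\eta$.

**Step 1: reconnect the planarization.** Lemma 4 counts connected maps, but $H-F$ may be disconnected. Let $P$ be the planarization of such a drawing, with $k'\le k$ crossings. Deleting an edge raises the number of components by at most one, so $H-F$, and hence $P$, has at most $t'+1$ components.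

If $P$ is disconnected, some face of $P$ is incident with two components. To see this, take an arc in the surface from a component $X$ to another component, and consider the subarc from its last point on $X$ to the next point on $P$. Since $X$ and $P\setminus X$ are disjoint compact sets, this next point exists and lies on another component. The interior of the subarc avoids $P$, so it lies in one face. In this face we can add an edge joining vertices of these two components: follow the subarc and, if it ends inside an edge of $P$, run closely along that edge to one of its ends.

Each added edge lowers the number of components by one, so after adding at most $t'$ edges we get a connected embedded graph $P^+$. It has $3n+k'\le 3n+k$ vertices, and the number of its edges is at most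
$$\Big(\frac{9n}2-t'\Big)+2k'+t'\le m_0:=\frac{9n}2+2k .$$
By Lemma 5, $P^+$ becomes a map of Euler genus at most $\eta$, with unchanged neighborhoods of vertices.

**Step 2: recover $H$ from the map.** Given the map $P^+$, we record the set of added edges (at most $2^{m_0}$ choices) and the set of crossing vertices (at most $2^{3n+k}$ choices). Delete the added edges first. Some may have ended at crossing vertices, which have degree $4$ again after the deletion. Then join opposite edge-ends at every crossing vertex. This gives $H-F$ up to isomorphism. Its vertices of degree less than $3$ miss $2t'$ edge-ends altogether, and $H$ is recovered by saying how these are matched, with $(2t'-1)!!\le(2t)^t$ choices.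

**Step 3: count.** By Lemma 4, summing over the numbers of edges, crossings and deleted edges and over Euler genera, and using $(2\eta'-1)!!\le(2\eta)^\eta$ for $\eta'\le\eta$ as in Lemma 6,
$$b'\le(m_0+1)(k+1)(t+1)(\eta+1)\cdot81^{m_0}\,2^\eta(2\eta)^\eta\cdot2^{m_0}\cdot2^{3n+k}\cdot(2t)^t .$$
Use $m_0+1\le2^{m_0}$, $k+1\le2^k$, $t+1\le2^n$, $(\eta+1)2^\eta\le2^n$, $81<2^{6.5}$ and $(2\eta)^\eta\le2^n n^{n/4}$. The factors other than $n^{n/4}(2t)^t$ have product at most
$$2^{8.5m_0}\cdot2^{k}\cdot2^{n}\cdot2^{n}\cdot2^{3n+k}\cdot2^{n}=2^{8.5(9n/2+2k)+6n+2k}=2^{44.25n+19k}\le A^{n+k}.$$
With (5),
$$b'\le A^{n+k}\,n^{n/4}\,(2t)^t\le A^{n+k}\,n^{\,n/4+\delta n/2+1}.\tag{6}$$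

**Step 4: choose $k$ and $\Gamma$.** Put
$$\theta=\frac12\Big(\frac14-\frac\delta2\Big)>0,\qquad c=\frac\theta{\log A},\qquad k=\lfloor cn\log n\rfloor,$$
so $A^k\le n^{\theta n}$. Since $\frac14+\frac\delta2=\frac12-2\theta$, we have $\frac14+\frac\delta2+\theta=\frac12-\theta$. By (4), which holds for every $k$, and (6),
$$b(n,k,\eta)+2^{6n}\,b'\le(1+2^{6n})\,A^n\,n^{(1/2-\theta)n+1}<\frac{n^{n/2}}{C^n}\le a_n$$
for all large $n$, because $n^{\theta n-1}$ beats every exponential. By Lemma 3, at most $2^{6n}b'$ classes $\Gamma$ have $H_\Gamma$ counted by $b'$. So there is a $\Gamma$ such that $G=\Gamma$ is not counted by $b(n,k,\eta)$ and $H=H_\Gamma$ is not counted by $b'$. The upper bound (3) holds for it, as for every $\Gamma$.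

**Step 5: drawings with few mixed crossings are expensive.** Suppose a drawing of $G\cup H$ on $S$ has at most $\delta\gamma$ mixed crossings and at most $k$ crossings in total. Let $F$ be the set of edges of $H$ crossed by $G$. Each of them carries a mixed crossing, so $|F|\le t$. Delete $F$. Now $G$ and $H-F$ do not intersect, $G$ is connected, and $H-F$ is nonempty. Lemma 1 gives drawings of $G$ on $S_1$ and of $H-F$ on $S_2$, each with at most $k$ crossings, where $\gamma(S_1)+\gamma(S_2)\le\gamma$.

If $\gamma(S_1)\le\eta$, then $G$ is counted by $b(n,k,\eta)$, a contradiction. Otherwise $\gamma(S_2)\le\eta$, and $H$ is counted by $b'$, again a contradiction.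

So every drawing with at most $\delta\gamma$ mixed crossings has more than $k$ crossings in total. As this number is an integer, it exceeds $cn\log n\ge c\gamma\log\gamma$, and $c\gamma\log\gamma>3\gamma-6$ for large $\gamma$.

**Step 6: cr-minimal drawings.** A cr-minimal drawing has at most $3\gamma-6$ crossings by (3). By Step 5 it has more than $\delta\gamma$ mixed crossings, and it has at most $3\gamma-6$ of them because it has no more crossings than that in total. $\blacksquare$
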